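# KM-arcs that are not linear, and secant sizes for which linearity is forced

## 1. KM-arcs, their nucleus, and linear KM-arcs

Throughout, $q$ is a prime power and $PG(2,q)$ is the Desarguesian projective plane over $\mathbb F_q$, with homogeneous coordinates $(X,Y,Z)$.

**Definition 1 (KM-arc).** Let $1<t<q$. A $KM_{(q,t)}$-arc (Korchmáros and Mazzocca, 1990) is a set $S$ of $q+t$ points of $PG(2,q)$ such that every line contains $0$, $2$ or $t$ points of $S$. A KM-arc is a $KM_{(q,t)}$-arc for some $q$ and $t$.

**Example 1.** Let $q=2^h\ge 4$ and let $\mathrm{tr}:\mathbb F_q\to\mathbb F_2$ be the absolute trace. Put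
$$S_q=\{(0,1,z),\ (1,0,z),\ (1,1,z):\ z\in\mathbb F_q,\ \mathrm{tr}(z)=1\}.$$
It has $3\cdot q/2=q+q/2$ points. A line through $(0,0,1)$ contains $q/2$ of them (for three lines) or none. A line not through $(0,0,1)$ has an equation $Z=aX+bY$, and the only points of it that can lie in $S_q$ are $(0,1,b)$, $(1,0,a)$, $(1,1,a+b)$. They lie in $S_q$ exactly when $\mathrm{tr}(b)$, $\mathrm{tr}(a)$, $\mathrm{tr}(a+b)$ respectively equal $1$. These three bits sum to $0$ in $\mathbb F_2$, so $0$ or $2$ of them equal $1$. Hence $S_q$ is a $KM_{(q,q/2)}$-arc. For $q=4$ it is a hyperoval, with six points.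

We use two known results.

* (Korchmáros and Mazzocca, 1990) $KM_{(q,t)}$-arcs exist only if $q=2^h$ and $t\mid q$.
* (Gács and Weiner, 2003) For every $KM_{(q,t)}$-arc $S$ there are $q/t+1$ concurrent lines, the $t$-secants, each containing $t$ points of $S$, and every other line contains $0$ or $2$ points of $S$.

So the $t$-secants cut $S$ into $q/t+1$ parts of size $t$, and their common point $N$ is not in $S$. When $t=2$, $S$ is a hyperoval and every line meeting $S$ is a $2$-secant; then we take for $N$ any point not in $S$, and call $t$-secants the $q/2+1$ lines through $N$ that meet $S$. They cut $S$ into pairs.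

**Normalization.** Apply a collineation so that $N=(0,0,1)$, and scale every point so that its first nonzero coordinate is $1$. A line through $N$ consists of $N$ and the points $(1,m,z)$, $z\in\mathbb F_q$, for one $m\in\mathbb F_q$ (slope $m$), or of $N$ and the points $(0,1,z)$ (slope $\infty$). As $N\notin S$, every point of $S$ is some $(1,m,z)$ or $(0,1,z)$. The lines off $N$ are exactly the lines $Z=aX+bY$ with $a,b\in\mathbb F_q$.

**Definition 2 (linear).** A KM-arc is linear if, within each $t$-secant, the last coordinates of the $t$ points of $S$ on that secant form a coset of an additive subgroup of $\mathbb F_q$.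

**Example 2.** $S_q$ is linear: on each secant the last coordinates form $\{z:\mathrm{tr}(z)=1\}$, a coset of $\ker\mathrm{tr}$. A set of last coordinates that would violate linearity is $\{0,1,w,w^2\}\subset\mathbb F_8$ with $w^3=w+1$. It contains $0$, so as a coset it would be a subgroup, but $1+w=w^3$ is missing from it.

Linearity does not depend on the normalization. Two normalizations differ by a collineation fixing $N$. Such a map has the form
$$(x,y,z)\mapsto(g_{11}x^\theta+g_{12}y^\theta,\ g_{21}x^\theta+g_{22}y^\theta,\ e_1x^\theta+e_2y^\theta+e_3z^\theta)$$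
with $\theta$ a field automorphism and $e_3\neq0$. On one line through $N$ the pair $(x,y)$ is fixed, so after rescaling the last coordinate changes by $z\mapsto cz^\theta+d$ with $c\ne 0$. Such a bijection and its inverse send cosets of additive subgroups to cosets of additive subgroups. (For $t=2$ the choice of $N$ does not matter either, because every $2$-set is a coset, as we shall see.) In particular we may move the lines through $N$ by any element of $PGL(2,q)$, acting on $(X,Y)$.

**Definition 3 ($\mathcal L$-fixator, stabilizer property).** Let $\mathcal L$ be the set of $t$-secants of $S$. The $\mathcal L$-fixator is the group of all elements of $P\Gamma L(3,q)$ that stabilize $S$ and fix every line of $\mathcal L$. The stabilizer property says that it is of the form $C_2\times C_2\times\cdots\times C_2$.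

**Example 3.** Take $S_q$ with $q=2^h\ge8$, so that $\mathcal L$ consists of the lines of slope $\infty,0,1$. Let $\gamma\in PGL(3,q)$ be in the $\mathcal L$-fixator. It fixes three points of the projective line of slopes, hence all slopes, so $\gamma:(x,y,z)\mapsto(x,y,\lambda z+ax+by)$ with $\lambda\neq0$. On slope $0$ this says $\lambda\{\mathrm{tr}=1\}+a=\{\mathrm{tr}=1\}$. Taking differences, $\lambda\ker\mathrm{tr}=\ker\mathrm{tr}$, so $\mathrm{tr}(\lambda\,\cdot)$ and $\mathrm{tr}$ are nonzero functionals with the same kernel, so they are equal and $\lambda=1$. Then $\mathrm{tr}(a)=0$, and slope $\infty$ gives $\mathrm{tr}(b)=0$. Conversely all these maps work, and they form the elementary abelian group $(\ker \mathrm{tr})^2$. But the Frobenius map $(x,y,z)\mapsto(x^2,y^2,z^2)$ also stabilizes $S_q$, because $\mathrm{tr}(z^2)=\mathrm{tr}(z)$, and it fixes the slopes $\infty,0,1$. It has order $h\geq 3$ and lies in $P\Gamma L(3,q)$. So with the definition exactly as above, the linear arc $S_q$ does not have the stabilizer property.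

## 2. Additive maps, traces and derivatives in characteristic two

We recall the textbook facts that the proofs use.

* $\gcd(2^i-1,2^j-1)=2^{\gcd(i,j)}-1$. So if $\gcd(i,r)=1$, then $x\mapsto x^{2^i-1}$ is a bijection of $\mathbb F_{2^r}^*$.
* If $\phi$ is an additive map, its nonempty fibers are cosets of $\ker\phi$. Images of cosets of subgroups, and nonempty preimages of cosets of subgroups, are cosets of subgroups.
* For $q=q_0^n$ the trace $\mathrm{Tr}(z)=z+z^{q_0}+\dots+z^{q_0^{n-1}}$ is $\mathbb F_{q_0}$-linear from $\mathbb F_q$ to $\mathbb F_{q_0}$, and $\mathrm{Tr}(cz)=0$ for all $z$ only if $c=0$.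
* A polynomial over $\mathbb F_q$ of degree at most $q-1$ in each variable that vanishes at all points is the zero polynomial.
* (Lucas) $\binom ni$ is odd if and only if every binary digit of $i$ is at most the corresponding digit of $n$.
* $PGL(2,q)$ can move any three distinct points of the projective line to any three distinct points.

**Definition 4 (derivative, degree).** Let $V$ be a finite abelian group with $2V=0$, for example $\mathbb F_q$ or $\mathbb F_q^2$, and let $f:V\to\mathbb F_2$. For $x\in V$ put $D_xf(z)=f(z+x)+f(z)$. The function $f$ has degree $\le d$ if all $(d+1)$-fold derivatives $D_{x_1}\cdots D_{x_{d+1}}f$ vanish.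

**Example 4.** Let $\ell_1,\ell_2:V\to\mathbb F_2$ be additive. Then $D_x\ell_1=\ell_1(x)$ is constant, so $\ell_1$ has degree $\le1$. For $f=\ell_1\ell_2$,
$$D_xf(z)=\ell_1(x)\ell_2(z)+\ell_1(z)\ell_2(x)+\ell_1(x)\ell_2(x),\qquad D_yD_xf=\ell_1(x)\ell_2(y)+\ell_1(y)\ell_2(x),$$
so $f$ has degree $\le2$. If $\ell_1\neq\ell_2$ are both nonzero, $f$ is the indicator of a coset of index $4$. More generally, expanding $\prod_i(\ell_i(z)+\ell_i(x))$ shows that a derivative turns a sum of products of at most $k$ additive functions into a sum of products of at most $k-1$ of them. So such a sum has degree $\le k$.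

Derivatives commute, $D_0f=0$, and $D_xD_xf=0$ because $2x=0$. Directly from the definition,
$$D_{x+x'}f(z)=D_xf(z+x')+D_{x'}f(z),\qquad D_v(f\circ L)=(D_{L(v)}f)\circ L\ \text{ for additive } L. \tag{1}$$
A function of degree $\le1$ satisfies $f(x+y)+f(x)+f(y)+f(0)=0$, so it is $f(0)$ plus an additive map to $\mathbb F_2$; we call it affine. If it is not constant, it takes the values $0$ and $1$ equally often. Write $\mathbb E$ for the average over a finite set. Writing the second variable as $z+x$,
$$\Bigl(\mathbb E_{z\in V}(-1)^{f(z)}\Bigr)^2=\mathbb E_{x\in V}\,\mathbb E_{z\in V}(-1)^{D_xf(z)}. \tag{2}$$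

## 3. Vandendriessche's linearity conjecture

The source of the problem, "KM-arcs in small Desarguesian projective planes", reports that for $q\le32$ all KM-arcs are linear and have the stabilizer property. The conjecture is the following.

**Conjecture (Vandendriessche, 2011).** All KM-arcs are linear (and hence have the above stabilizer property).

Example 3 shows that the parts about the stabilizer property cannot be taken literally when the fixator is formed in $P\Gamma L(3,q)$. Nothing below uses them. The question is about linearity: must the points of a KM-arc on each $t$-secant always form a coset of an additive subgroup, for every $q$?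

The answer is no. These are the results.

**Theorem 1.** Let $r\ge3$ be odd, $n\ge2$, $q_0=2^r$, $q=q_0^{\,n}$. There is a $KM_{(q,\,q/q_0)}$-arc in $PG(2,q)$ that is not linear. Hence nonlinear KM-arcs exist in $PG(2,2^h)$ whenever $h$ has an odd divisor $r$ with $3\le r<h$. Explicitly, for $q=64$, $t=8$, $\mathrm{Tr}(z)=z+z^8$ and $\delta\in\mathbb F_{64}\setminus\mathbb F_8$, a nonlinear KM-arc is
$$S=\{(1,m,z): m\in\mathbb F_8,\ \mathrm{Tr}(\delta z)+m\,\mathrm{Tr}(z)=\mathrm{Tr}(z)^6+m^4\}\ \cup\ \{(1,\delta,z):\mathrm{Tr}(z)=0\}.$$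

**Theorem 2.** Every $KM_{(q,t)}$-arc with $t\in\{2,4\}$ or $q/t\in\{2,4\}$ is linear.

**Corollary.** All KM-arcs in $PG(2,q)$ with $q\le32$ are linear, so $q=64$ is the smallest order for which the conjecture fails. In $PG(2,64)$ a nonlinear $KM_{(64,t)}$-arc exists if and only if $t=8$. Theorem 2 cannot be extended to $t=8$, nor to $q/t=8$: both fail for $q=64$, and $q/t=8$ fails for all $q=8^n$, $n\ge2$.

**Proposition 3.** If $\mathbb F_q=\mathbb F_{q_0}(\delta)$, the $\mathcal L$-fixator of the arc constructed for Theorem 1 (Section 7) is elementary abelian of order $q_0^{2(n-2)}$.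

So these arcs refute linearity and still have the stabilizer property. The notes do not determine all pairs $(q,t)$ for which nonlinear arcs exist.

## 4. Secants of size $2$, and three secants of size $q/2$, by hand

**The case $t=2$.** Any two distinct elements form a coset: $\{z_1,z_2\}=z_1+\{0,z_1+z_2\}$. So every $KM_{(q,2)}$-arc is linear.

For the other cases we encode the arc by functions. Put $M=q/t$. Let $\mathcal D$ be the set of the $M+1$ normalized pairs $P=(p,p')$, each of the form $(1,m)$ or $(0,1)$, that belong to the $t$-secants. For $P\in\mathcal D$ let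
$$A_P=\{z:(p,p',z)\in S\},\qquad |A_P|=t,\qquad L_P(a,b)=pa+p'b,$$
and let $f_P:\mathbb F_q\to\mathbb F_2$ be the indicator of $A_P$. The line $Z=aX+bY$ meets the secant of $P$ in the point $(p,p',L_P(a,b))$, and it has $0$ or $2$ points of $S$. Therefore
$$\sum_{P\in\mathcal D}f_P(L_P(a,b))=0\in\mathbb F_2\qquad\text{for all }a,b\in\mathbb F_q. \tag{3}$$

**The case $q/t=2$.** There are three secants; move them to slopes $\infty,0,1$. Then (3) reads $f_1(a+b)=f_0(a)+f_\infty(b)$. Setting $b=0$, then $a=0$, gives $f_0(a)=f_1(a)+f_\infty(0)$ and $f_\infty(b)=f_1(b)+f_0(0)$. So $f_1(a+b)=f_1(a)+f_1(b)+\text{const}$, where setting $a=b=0$ shows that the constant is $f_1(0)$. So $f_1$ is affine, and $f_0,f_\infty$ differ from it by constants. Each $f_P$ takes the value $1$ exactly $q/2$ times, so it is a nonconstant affine function, and $A_P$ is a coset of a subgroup of index $2$.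

This settles all KM-arcs with $q\le8$: for $q=4$ only $t=2$ is allowed, and for $q=8$ only $t=2$ and $t=4=q/2$. Two roads are now open: construct arcs with larger $q/t$, or extend these arguments. We take the first road first.

## 5. Arcs built from two functionals and two functions on a subfield

Let $q_0=2^r\ge4$, $q=q_0^n$, $n\ge2$, $t=q/q_0\geq 4$, and fix $\delta\in\mathbb F_q\setminus\mathbb F_{q_0}$. With $\mathrm{Tr}:\mathbb F_q\to\mathbb F_{q_0}$ put
$$\kappa(z)=\mathrm{Tr}(z),\qquad \mu(z)=\mathrm{Tr}(\delta z).$$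
These are $\mathbb F_{q_0}$-linear functionals, and they are linearly independent over $\mathbb F_{q_0}$: if $c\kappa+c'\mu=0$ with $c,c'\in\mathbb F_{q_0}$, then $\mathrm{Tr}((c+c'\delta)z)=0$ for all $z$, so $c+c'\delta=0$ and $c=c'=0$. Hence $(\kappa,\mu):\mathbb F_q\to\mathbb F_{q_0}^2$ is surjective, and so is $(\kappa,\mu+m\kappa)$ for every $m\in\mathbb F_{q_0}$. All fibers have $q/q_0^2$ elements.

We want $q/t+1=q_0+1$ secants. Take the slopes in $\mathbb F_{q_0}\cup\{\delta\}$. For two functions $F,G:\mathbb F_{q_0}\to\mathbb F_{q_0}$ set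
$$A_m=\{z:\mu(z)+m\kappa(z)=F(\kappa(z))+G(m)\}\ (m\in\mathbb F_{q_0}),\qquad A_\delta=\ker\kappa,$$
$$S=\{(1,m,z):m\in\mathbb F_{q_0}\cup\{\delta\},\ z\in A_m\}.$$

**Sizes.** $|A_\delta|=q/q_0$. For $m\in\mathbb F_{q_0}$ the set $A_m$ is the preimage under $(\kappa,\mu+m\kappa)$ of the graph $\{(x,F(x)+G(m))\}$, which has $q_0$ points. So $|A_m|=q_0\cdot q/q_0^2=t$, hence $|S|=(q_0+1)t=q+t$. Lines through $N=(0,0,1)$ have $0$ or $t$ points of $S$.

**Lines off $N$.** Consider $Z=aX+bY$. Its point of slope $\delta$ lies in $S$ if and only if $\kappa(a+b\delta)=\kappa(a)+\mu(b)=0$. Its point of slope $m\in\mathbb F_{q_0}$ is $(1,m,a+bm)$, and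
$$\mu(a+bm)+m\kappa(a+bm)=\mu(a)+m\bigl(\mu(b)+\kappa(a)\bigr)+m^2\kappa(b).$$
Put $a_2=\kappa(a)$, $b_2=\kappa(b)$, $C=\mu(a)$, $B=\kappa(a)+\mu(b)$, and
$$H_{a_2,b_2}(m)=F(a_2+b_2m)+G(m)+b_2m^2. \tag{4}$$
Then the point of slope $m$ lies in $S$ if and only if
$$H_{a_2,b_2}(m)+Bm=C, \tag{5}$$
and the point of slope $\delta$ lies in $S$ if and only if $B=0$. The same quantity $B$ appears in both places. So all lines off $N$ have $0$ or $2$ points as soon as every function $H=H_{a_2,b_2}$ with $a_2,b_2\in\mathbb F_{q_0}$ has the property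

> **(P)** For $B,C\in\mathbb F_{q_0}$ the equation $H(m)+Bm=C$ has exactly one solution $m\in\mathbb F_{q_0}$ if $B=0$, and $0$ or $2$ solutions if $B\ne0$.

Indeed the count is then $1+1=2$ when $B=0$, and $0$ or $2$ when $B\ne0$.

**When $S$ is linear.** Suppose that $S$ is a KM-arc; the secants are the lines of slope in $\mathbb F_{q_0}\cup\{\delta\}$. If $A_m$ with $m\in\mathbb F_{q_0}$ is a coset of a subgroup, so is its image $\{(x,F(x)+G(m))\}$ under $(\kappa,\mu+m\kappa)$. This image contains $(0,F(0)+G(m))$, so $\{(x,F(x)+F(0))\}$ is a subgroup, which means that $x\mapsto F(x)+F(0)$ is additive. Conversely, if $F+F(0)$ is additive, every $A_m$ is the preimage of a coset, hence a coset. So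
$$S\text{ is linear if and only if } x\mapsto F(x)+F(0)\text{ is additive.}$$

**First try: $F$ constant.** Then $H_{0,b_2}(m)=G(m)+b_2m^2+\text{const}$. Choose $b_2=G(0)+G(1)$: this function takes the same value at $m=0$ and $m=1$, so it is not injective and (P) fails. Since $(\kappa,\mu)$ is surjective, there are $a,b$ realizing $a_2=0$, this $b_2$, $B=0$ and the corresponding $C$. That line has at least $2+1=3$ points of $S$. In a KM-arc with these $q_0+1$ concurrent $t$-secants, a line off $N$ has at most $2$. No choice of $G$ helps.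

**Second try: $F(x)=G(x)=x^2$ with $r$ odd.** Here $H_{a_2,b_2}(m)=a_2^2+(1+b_2+b_2^2)m^2$. A root of $1+b+b^2$ has multiplicative order $3$, and $3\nmid2^r-1$ for $r$ odd, so $c=1+b_2+b_2^2\ne0$. The equation $cm^2+Bm=\text{const}$ has one solution if $B=0$; if $B\ne0$ the map $m\mapsto cm^2+Bm$ is additive with kernel $\{0,B/c\}$, so there are $0$ or $2$ solutions. We get a KM-arc. But $F$ is additive, so the arc is linear.

**Where this stops.** The count in the second try rests on one mechanism: $H+Bm$ is additive up to a constant, with a kernel of order $2$. Suppose that we insist on it for all $(a_2,b_2)$. Taking $b_2=0$, $G$ is additive up to a constant. Taking $(a_2,b_2)=(0,1)$, so is $F(m)+G(m)+m^2$, hence so is $F$. So whenever all functions (4) are additive up to constants, the arc is linear. For a nonlinear arc some $H_{a_2,b_2}$ must be nonadditive, and for that one there is no kernel to count with.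

**Getting past it.** Give up additivity of $H$, and ask that each equation (5) with $b_2\ne0$ be brought, by a substitution, to one nonadditive equation $v^d+B'v+C'=0$ that can be solved by other means. Try $G(m)=m^\sigma$ and $F(x)=x^{\sigma+2}$ with $\sigma=2^i$, $i\geq 2$. With $u=a_2+b_2m$, that is $m=(u+a_2)/b_2$, equation (5) becomes
$$u^{\sigma+2}+b_2^{-\sigma}u^\sigma+b_2^{-1}u^2+(B/b_2)u+\text{const}=0 .$$
On the other hand,
$$(u+e)^{\sigma+2}=(u^\sigma+e^\sigma)(u^2+e^2)=u^{\sigma+2}+e^2u^\sigma+e^\sigma u^2+e^{\sigma+2}. \tag{6}$$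
So the middle terms are absorbed if $e^2=b_2^{-\sigma}$ and $e^\sigma=b_2^{-1}$. The first condition says $e=b_2^{-\sigma/2}$, and then $e^\sigma=b_2^{-\sigma^2/2}$. The second condition holds for all $b_2\ne0$ if and only if $\sigma^2/2=2^{2i-1}\equiv1\pmod{2^r-1}$, that is, $r\mid2i-1$. So $r$ must be odd, and $i=(r+1)/2$ is a choice that works. There remains the equation $v^{\sigma+2}+B'v+C'=0$.

For $q_0=8$, $\sigma=4$ this can be seen by hand. For $v\in\mathbb F_8^*$ we have $v^6=v^{-1}$, so for $v\ne0$ the equation $v^6+B'v+C'=0$ is equivalent to the quadratic equation $B'v^2+C'v+1=0$. That is additive again, up to the constant $1$. The lemma below does this for every odd $r\geq 3$.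

## 6. The equations $m^\sigma+Bm=C$ and $v^{\sigma+2}+Bv+C=0$

From here to the end of Section 7, $r\ge3$ is odd, $q_0=2^r$, $\sigma=2^{(r+1)/2}$ and $s=\sigma/2=2^{(r-1)/2}$. So $\sigma\ge4$, $s\ge2$, and $\sigma^2/2=2^r=q_0\equiv1\pmod{q_0-1}$.

**Lemma.** Let $B,C\in\mathbb F_{q_0}$.

1. The equation $m^\sigma+Bm=C$ has exactly one solution $m\in\mathbb F_{q_0}$ if $B=0$, and $0$ or $2$ if $B\ne0$.
2. The equation $v^{\sigma+2}+Bv+C=0$ has exactly one solution $v\in\mathbb F_{q_0}$ if $B=0$, and $0$ or $2$ if $B\ne0$.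

**Proof of 1.** For $B=0$ use that $m\mapsto m^\sigma$ is a bijection. Let $B\ne0$. The map $m\mapsto m^\sigma+Bm$ is additive, and its nonzero kernel elements are the solutions of $m^{\sigma-1}=B$. A common divisor of $\frac{r+1}2$ and $r$ divides $r+1$ and $r$, so it is $1$. Hence $\gcd(\sigma-1,q_0-1)=1$, there is exactly one such $m$, and the kernel has order $2$. So each value is taken $0$ or $2$ times.

**Proof of 2.** We first invert the power $\sigma+2$. Since $2s=\sigma$ and $\sigma s=\sigma^2/2$,
$$(\sigma+2)(1-s)=\sigma+2-\sigma^2/2-\sigma=2-\sigma^2/2\equiv1\pmod{q_0-1}.$$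
So $v\mapsto w=v^{\sigma+2}$ is a bijection of $\mathbb F_{q_0}$ fixing $0$, with inverse $v=w^{1-s}$ on $\mathbb F_{q_0}^*$. This settles $B=0$.

Let $B\neq0$. Solutions $v\neq0$ correspond to $w\ne0$ with $w+Bw^{1-s}+C=0$. Multiply by $w^{-1}$ and put $y=1/w$: the equation becomes
$$By^s+Cy=1,$$
of which $y=0$ is not a solution. So the solutions $v\ne0$ correspond exactly to all solutions $y\in\mathbb F_{q_0}$ of this equation.

If $C=0$, there is exactly one $y$, because $s$ is a power of $2$, and $v=0$ is also a solution of the original equation. The total is $2$.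

If $C\ne0$, then $v=0$ is not a solution. The additive map $y\mapsto By^s+Cy$ has as nonzero kernel elements the solutions of $y^{s-1}=C/B$. A common divisor of $\frac{r-1}2$ and $r$ divides $r-1$ and $r$, so it is $1$. Hence $\gcd(s-1,q_0-1)=1$ and the kernel has order $2$. There are $0$ or $2$ solutions. $\square$

## 7. Nonlinear arcs with $q/t=2^r$, $r$ odd: proof of Theorem 1

Take the construction of Section 5 with $F(x)=x^{\sigma+2}$, $G(m)=m^\sigma$ and any $\delta\in\mathbb F_q\setminus\mathbb F_{q_0}$:
$$A_m=\{z:\mu(z)+m\kappa(z)=\kappa(z)^{\sigma+2}+m^\sigma\}\ (m\in\mathbb F_{q_0}),\qquad A_\delta=\ker\kappa .$$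
Section 5 shows that $|S|=q+t$ with $t=q/q_0$, and that lines through $N$ have $0$ or $t$ points.

**Step 1: lines off $N$ with $b_2=0$.** The purpose is to verify (P) for $H_{a_2,0}$. Equation (5) is $m^\sigma+Bm=C+a_2^{\sigma+2}$. By part 1 of the Lemma it has one solution if $B=0$, and $0$ or $2$ if $B\ne0$.

**Step 2: lines off $N$ with $b_2\ne0$.** The purpose is to verify (P) for $H_{a_2,b_2}$. Equation (5) is
$$(a_2+b_2m)^{\sigma+2}+m^\sigma+b_2m^2+Bm+C=0 .$$
Substitute the bijection $u=a_2+b_2m$ of $\mathbb F_{q_0}$, so $m=(u+a_2)/b_2$. As $\sigma$ and $2$ are powers of $2$, $m^\sigma=b_2^{-\sigma}(u^\sigma+a_2^\sigma)$ and $b_2m^2=b_2^{-1}(u^2+a_2^2)$. The equation becomes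
$$u^{\sigma+2}+b_2^{-\sigma}u^\sigma+b_2^{-1}u^2+(B/b_2)u+\text{const}=0 .$$
Let $e=b_2^{-\sigma/2}$. Then $e^2=b_2^{-\sigma}$ and $e^\sigma=b_2^{-\sigma^2/2}=b_2^{-q_0}=b_2^{-1}$. By (6) the first three terms equal $(u+e)^{\sigma+2}+e^{\sigma+2}$. With $v=u+e$ the equation is
$$v^{\sigma+2}+(B/b_2)v+C'=0$$
for some $C'\in\mathbb F_{q_0}$. By part 2 of the Lemma it has one solution if $B=0$, and $0$ or $2$ if $B\neq0$.

So (P) holds for all $H_{a_2,b_2}$, every line has $0$, $2$ or $t$ points of $S$, and $S$ is a $KM_{(q,t)}$-arc.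

**Step 3: nonlinearity.** By the criterion of Section 5, $S$ is linear only if $x\mapsto x^{\sigma+2}$ is additive on $\mathbb F_{q_0}$. But by (6) with $e=1$,
$$(x+1)^{\sigma+2}+x^{\sigma+2}+1=x^\sigma+x^2 .$$
Since $\sigma\ge4$, this is a nonzero polynomial. Its degree is $\sigma<q_0$, so it does not vanish on all of $\mathbb F_{q_0}$. Hence $S$ is not linear; in fact no $A_m$ with $m\in\mathbb F_{q_0}$ is a coset.

If $h$ has an odd divisor $r$ with $3\le r<h$, apply this with $n=h/r\ge2$. For $r=3$, $n=2$ we have $\sigma=4$ and $\mathrm{Tr}(z)=z+z^8$, which gives the displayed arc in $PG(2,64)$. There nonlinearity can be seen at once: additivity of $x^6=x^{-1}$ on $\mathbb F_8$ would give $1/(1+w)=1+1/w$ for $w\ne0,1$, that is $w^2+w+1=0$, which has no root in $\mathbb F_8$. $\blacksquare$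

## 8. Secants of size $4$: power sums

We turn to Theorem 2. The cases $t=2$ and $q/t=2$ were done in Section 4. Now let $t=4$, so $q\ge8$.

**Step 1: a polynomial identity.** The purpose is to turn the parity of intersections into equations in $\mathbb F_q$. There are $q/4+1<q+1$ secants, so some line through $N$ misses $S$. Move it to $X=0$. Then the secants have slopes in a set $E\subset\mathbb F_q$ with $|E|=q/4+1\le q/2$. The element $(a+bm+z)^{q-1}$ is $0$ if $(1,m,z)$ lies on $Z=aX+bY$, and $1$ otherwise. Since $|S|=q+4$ is even and the line has $0$ or $2$ points of $S$,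
$$\sum_{(1,m,z)\in S}(a+bm+z)^{q-1}=0\qquad\text{for all }a,b\in\mathbb F_q .$$
The degree in each of $a$ and $b$ is at most $q-1$, so all coefficients of this polynomial in $a,b$ vanish.

**Step 2: the sum on each secant is zero.** Let $i$ be even, $0\le i\le q-2$, and look at the coefficient of $a^{q-2-i}b^i$. In $(a+bm+z)^{q-1}$ it is the multinomial coefficient $(q-1)\binom{q-2}i$ times $m^iz$. All binary digits of $q-2$ except the last are $1$, and the last digit of $i$ is $0$, so by Lucas the multinomial coefficient is odd. With $s_m=\sum_{z\in A_m}z$ we get, writing $i=2k$,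
$$\sum_{m\in E}s_m(m^2)^k=0\qquad(0\le k\le q/2-1).$$
The elements $m^2$, $m\in E$, are distinct, and there are at most $q/2$ of them. By the Vandermonde determinant all $s_m=0$.

**Step 3: four elements with sum zero.** If $z_1,z_2,z_3,z_4$ are distinct with sum $0$, then $z_4=z_1+z_2+z_3$, and they form the coset $z_1+\{0,\ z_1+z_2,\ z_1+z_3,\ z_2+z_3\}$. So each $A_m$ is a coset.

The last step uses that there are only four elements. Eight distinct elements with sum zero need not form a coset. If $e_1,e_2,e_3,e_4$ are independent over $\mathbb F_2$, take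
$$0,\ e_1,\ e_2,\ e_1+e_2,\ e_3,\ e_3+e_1,\ e_3+e_4,\ e_3+e_1+e_4 .$$
Both halves have sum zero. The set contains $0$, but not $e_2+e_3$, so it is not a subgroup.

## 9. A degree bound for the secant indicators

The hand computation for $q/t=2$ used (3) to show that each $f_P$ is affine. Its extension is this.

**Degree bound.** Each $f_P$ has degree $\le M-1$, where $M=q/t$.

**Proof.** The purpose is to isolate one term of (3) by differentiating away all others. Fix $P_0\in\mathcal D$. For each $P\ne P_0$ choose any $v_P$ in $K_P=\ker L_P\subset\mathbb F_q^2$. Since $P$ and $P_0$ are not proportional, $L_{P_0}$ maps the one-dimensional space $K_P$ bijectively to $\mathbb F_q$. Apply $\prod_{P\ne P_0}D_{v_P}$ to (3). By (1), $D_{v_P}$ kills the term of $P$, because $L_P(v_P)=0$ and $D_0=0$. What survives is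
$$\Bigl(\prod_{P\ne P_0}D_{L_{P_0}(v_P)}f_{P_0}\Bigr)\circ L_{P_0}=0 .$$
The map $L_{P_0}$ is surjective, there are $M$ factors, and their directions $L_{P_0}(v_P)\in\mathbb F_q$ are arbitrary. So all $M$-fold derivatives of $f_{P_0}$ vanish. $\square$

For $M=2$ this is Section 4 again. For $M=4$ it gives degree $\le3$, while the indicator of a coset of index $4$ has degree $\le2$ (Example 4, up to adding constants to $\ell_1,\ell_2$). The bound on a single $f_P$ is not enough. Let $q\ge16$, let $\ell_1,\dots,\ell_4:\mathbb F_q\to\mathbb F_2$ be independent additive maps, and let $f=\ell_1(\ell_4+\ell_2\ell_3)$. It has degree $\le3$ and takes the value $1$ on exactly $q/4$ elements. Under $(\ell_1,\ell_2,\ell_3,\ell_4)$ its support maps to the four vectors $(1,x,y,xy+1)$. Their sum is $(0,0,0,1)\ne0$, whereas the sum of a coset of order $4$ in $\mathbb F_2^4$ is $0$. So the support is not a coset. We have to use the five functions together and show that their cubic parts vanish.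

## 10. Five secants of size $q/4$: the cubic forms vanish

Let $q/t=4$, so $q=2^h$ with $h\ge3$, $M=4$, $|\mathcal D|=5$, and each $f_P$ has degree $\le3$. Put
$$T_P(x,y,w)=D_xD_yD_wf_P .$$
All fourth derivatives vanish, so this is a constant in $\mathbb F_2$ for given $x,y,w$. It is symmetric. By (1), $D_{x+x'}f_P=D_xf_P+D_{x'}f_P+D_{x'}D_xf_P$; after two more derivatives the last term is a fourth derivative and vanishes. So $T_P$ is $\mathbb F_2$-trilinear. Also $T_P(x,x,w)=0$ because $D_xD_x=0$.

The plan: if $T_P=0$, then $A_P$ is a coset (Step 1). If some $T_P\ne0$, then (3) forces $T_P$ to come from an alternating trilinear form over a field $\mathbb F_{q_0}$ with $q_0\ge4$ (Steps 2–4). Such a form makes $f_P$ too evenly distributed for a function with density $\frac14$ (Steps 5–7).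

**Step 1: if $T_P=0$, then $A_P$ is a coset.** Let $f=f_P$, now of degree $\le2$. Put $\varepsilon=\mathbb E_z(-1)^{f(z)}=1-2\cdot\frac14=\frac12$. By (2), $\frac14=\mathbb E_x\mathbb E_z(-1)^{D_xf(z)}$. Each $D_xf$ is affine, so the inner mean is $\pm1$ if $D_xf$ is constant and $0$ otherwise. Let $R=\{x:D_xf\text{ is constant}\}$. By (1), $R$ is a subgroup and $x\mapsto D_xf$ is a homomorphism $R\to\mathbb F_2$. If some $x\in R$ had $D_xf=1$, then $f(z+x)=f(z)+1$ for all $z$, and $f$ would have density $\frac12$, not $\frac14$. So $D_xf=0$ for all $x\in R$; hence the equation says $\frac14=|R|/q$, and $A_P$ is a union of cosets of $R$. As $|A_P|=q/4=|R|$, $A_P$ is one coset of $R$.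

**Step 2: equations for the coefficients of the forms $T_P$.** Move three secants so that
$$\mathcal D=\{(0,1),(1,0),(1,1),(1,\alpha),(1,\beta)\},\qquad \alpha\ne\beta,\quad \alpha,\beta\notin\{0,1\},$$
and use the indices $\infty,0,1,\alpha,\beta$. Every $\mathbb F_2$-trilinear map $\mathbb F_q^3\to\mathbb F_q$ can be written uniquely as $\sum\tau^{ijl}x^{2^i}y^{2^j}w^{2^l}$ with $0\le i,j,l<h$. Indeed these maps form an $\mathbb F_q$-space of dimension $h^3$, and the $h^3$ monomials are linearly independent functions, since their exponents are at most $q-1$. Write $T_P=\sum\tau_P^{ijl}x^{2^i}y^{2^j}w^{2^l}$. Differentiating (3) in directions $(a_1,b_1),(a_2,b_2),(a_3,b_3)$ gives, by (1),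
$$\sum_{P\in\mathcal D}T_P\bigl(L_P(a_1,b_1),L_P(a_2,b_2),L_P(a_3,b_3)\bigr)=0 \tag{7}$$
for all $a_\nu,b_\nu$. Here $L_\infty=b$, $L_0=a$, $L_1=a+b$, $L_\alpha=a+\alpha b$, $L_\beta=a+\beta b$, and $(a+\alpha b)^{2^i}=a^{2^i}+\alpha^{2^i}b^{2^i}$. So (7) is a polynomial identity with exponents at most $q-1$, and distinct triples $(i,j,l)$ involve distinct monomials. Fix $(i,j,l)$ and put $c_P=\tau_P^{ijl}$ and
$$(x,x',x'')=(\alpha^{2^i},\alpha^{2^j},\alpha^{2^l}),\qquad (y,y',y'')=(\beta^{2^i},\beta^{2^j},\beta^{2^l}).$$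
Compare the coefficients of the monomials formed from three factors $a$; three factors $b$; one $b$ and two $a$; two $b$ and one $a$:
$$\begin{aligned}c_0+c_1+c_\alpha+c_\beta&=0,& c_\infty+c_1+c_\alpha xx'x''+c_\beta yy'y''&=0,\\ c_1+c_\alpha x+c_\beta y&=0,& c_1+c_\alpha xx'+c_\beta yy'&=0,\end{aligned} \tag{8}$$
together with the analogues of the third equation for $(x',y')$ and $(x'',y'')$, and of the fourth for the pairs $(x,x'')$ and $(x',x'')$.

**Step 3: if some $c_P\ne0$, then $x=x'=x''$ and $y=y'=y''$.** By the first two equations of (8), $(c_1,c_\alpha,c_\beta)\neq(0,0,0)$. We first exclude zeros.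

* If $c_\beta=0$, then $c_\alpha\ne0$ (otherwise $c_1=0$ as well), and (8) gives $x=x'=xx'=c_1/c_\alpha$. As $x\ne0$, $x'=1$, so $x=1$ and $\alpha=1$, a contradiction. By symmetry $c_\alpha\ne0$.
* If $c_1=0$, let $\rho=c_\beta/c_\alpha$. Then $x=\rho y$, $x'=\rho y'$, $xx'=\rho yy'$, so $\rho^2=\rho$, $\rho=1$, $x=y$ and $\alpha=\beta$, a contradiction.

So we may scale to $c_1=1$, $c_\alpha=A\ne0$, $c_\beta=B\ne0$. Then $By=1+Ax$ and $By'=1+Ax'$. Multiply $1+Axx'+Byy'=0$ by $B$ and insert these: $B+ABxx'+(1+Ax)(1+Ax')=0$, that is,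
$$\mathcal R(x,x'):=1+B+A(x+x')+A(A+B)xx'=0, \tag{9}$$
and likewise $\mathcal R(x,x'')=\mathcal R(x',x'')=0$. Adding two of them,
$$0=\mathcal R(x,x')+\mathcal R(x,x'')=A(x'+x'')\bigl(1+(A+B)x\bigr).$$
If $(A+B)x=1$, then in (9) the terms $Ax'$ and $A(A+B)xx'=Ax'$ cancel, so $0=1+B+Ax=B+By=B(1+y)$. Then $y=1$ and $\beta=1$, a contradiction. So $x'=x''$. The same argument with the roles permuted gives $x=x''$. From $By=1+Ax$ and its analogues, $y=y'=y''$.

**Step 4: the form over a larger field.** Let $\mathbb F_{q_0}=\mathbb F_2(\alpha,\beta)\subseteq\mathbb F_q$ and $q_0=2^g$. As $\alpha\notin\{0,1\}$, $q_0\ge4$. Step 3 says: if $\tau_P^{ijl}\ne0$, then $\alpha^{2^i}=\alpha^{2^j}=\alpha^{2^l}$, and the same for $\beta$. So the automorphisms $z\mapsto z^{2^i},z^{2^j},z^{2^l}$ agree on $\mathbb F_{q_0}$, which means $i\equiv j\equiv l\pmod g$.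

Let $\Theta_P$ be the part of the sum for $T_P$ with $i\equiv j\equiv l\equiv0\pmod g$. Since $\lambda^{2^i}=\lambda$ for $\lambda\in\mathbb F_{q_0}$ and $g\mid i$, $\Theta_P$ is $\mathbb F_{q_0}$-trilinear. Since $T_P$ has values in $\mathbb F_2$, $T_P^2=T_P$, and by uniqueness of coefficients $\tau_P^{i+1,j+1,l+1}=(\tau_P^{ijl})^2$ with indices modulo $h$. Hence $\Theta_P^{2^c}$ is the part of $T_P$ with $i\equiv j\equiv l\equiv c\pmod g$. In particular $\Theta_P^{q_0}=\Theta_P$, so $\Theta_P$ has values in $\mathbb F_{q_0}$, and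
$$T_P=\sum_{c=0}^{g-1}\Theta_P^{2^c}=\mathrm{tr}(\Theta_P),$$
where from now on $\mathrm{tr}$ is the trace $\mathbb F_{q_0}\to\mathbb F_2$. Finally $\Theta_P$ is alternating: for all $\lambda\in\mathbb F_{q_0}$, $\mathrm{tr}(\lambda\Theta_P(x,x,w))=T_P(x,x,\lambda w)=0$, so $\Theta_P(x,x,w)=0$, and in the same way for the other two pairs of arguments.

**Step 5: restriction to a three-dimensional space.** Suppose $T_P\ne0$. Then $\Theta=\Theta_P\ne0$. The purpose is to find a small place where $f_P$ has density at most $\frac14$ and $\Theta$ is a determinant. Choose $x_0,y_0,w_0$ with $\Theta(x_0,y_0,w_0)\ne0$. As $\Theta$ is alternating, they are $\mathbb F_{q_0}$-independent. Let $W$ be their $\mathbb F_{q_0}$-span, so $|W|=q_0^3$ and $\Theta|_W$ is a nonzero multiple of the determinant. The density $\frac14$ of $f_P$ is the average of its densities on the cosets of $W$, so on some coset $z_0+W$ the density is $\le\frac14$. Put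
$$\varphi(y)=f_P(z_0+y)\ (y\in W),\qquad \varepsilon_0=\mathbb E_{y\in W}(-1)^{\varphi(y)}\ge\tfrac12,\qquad b_x=\mathbb E_{y\in W}(-1)^{D_x\varphi(y)}\ (x\in W).$$
By (2), $\varepsilon_0^2=q_0^{-3}\sum_{x\in W}b_x$, and $b_0=1$.

**Step 6: the size of $b_x$ for $x\ne0$.** Put $\psi=D_x\varphi$, of degree $\le2$. Its second derivatives are the constants $D_vD_u\psi=T_P(x,u,v)=\mathrm{tr}\,\Theta(x,u,v)$. So $D_u\psi$ is affine on $W$, and it is constant exactly when $\mathrm{tr}\,\Theta(x,u,v)=0$ for all $v\in W$. Replacing $v$ by $\lambda v$, $\lambda\in\mathbb F_{q_0}$, this means $\Theta(x,u,v)=0$ for all $v\in W$, and, $\Theta|_W$ being a determinant up to a factor, it means $u\in\mathbb F_{q_0}x$. Apply (2) to $\psi$: $b_x^2=\mathbb E_u\mathbb E_y(-1)^{D_u\psi(y)}$. The terms with $u\notin\mathbb F_{q_0}x$ vanish. On $\mathbb F_{q_0}x$ the map $u\mapsto D_u\psi$ is, by (1), a homomorphism to the constants $\mathbb F_2$, so $\sum_{u\in\mathbb F_{q_0}x}(-1)^{D_u\psi}$ is $q_0$ or $0$. Dividing by $|W|=q_0^3$, $b_x^2\in\{q_0^{-2},0\}$,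 so
$$b_x\in\{0,\pm1/q_0\},\quad\text{and } b_x=0\text{ if and only if } D_uD_x\varphi=1\text{ for some }u\in\mathbb F_{q_0}x .$$
Therefore
$$\tfrac14\le\varepsilon_0^2\le q_0^{-3}\Bigl(1+\frac{q_0^3-1}{q_0}\Bigr)<q_0^{-3}+q_0^{-1}. \tag{10}$$
If $q_0\ge8$, the right side is at most $\frac1{512}+\frac18<\frac14$, a contradiction.

**Step 7: the case $q_0=4$.** Now $|W|=64$, and (10) gives only $\frac14\le\varepsilon_0^2\le\frac1{64}\bigl(1+\frac{63}4\bigr)=\frac{67}{256}$. This is no contradiction yet, but it leaves almost no room, and a parity argument finishes.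

Let $n_1$ be the number of $y\in W$ with $\varphi(y)=1$, so $n_1=32(1-\varepsilon_0)$. From $\varepsilon_0\ge\frac12$ we get $n_1\le16$. From $\varepsilon_0\le\sqrt{67}/16<8.5/16$ we get $n_1>32-17=15$. So $n_1=16$, $\varepsilon_0=\frac12$, $\sum_{x\in W}b_x=64\cdot\frac14=16$, and
$$\sum_{x\ne0}b_x=15 .$$
All these $b_x$ are $0$ or $\pm\frac14$. So the number of $+\frac14$ minus the number of $-\frac14$ is $60$, which is even. The sum of the two numbers has the same parity and equals $63-Z$, where $Z=\#\{x\ne0:b_x=0\}$. Hence $Z$ is odd.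

On the other hand, let $\omega$ generate $\mathbb F_4^*$. By Step 6, $b_x=0$ if and only if the homomorphism $u\mapsto D_uD_x\varphi$ on $\mathbb F_4x=\{0,x,\omega x,\omega^2x\}$ is nonzero. It vanishes at $x$, since $D_xD_x=0$. So it is nonzero if and only if its value at $\omega x$ is $1$. Evaluating the constant $D_{\omega x}D_x\varphi$ at the point $0$ and using $x+\omega x=\omega^2x$, for $x\ne0$:
$$b_x=0\iff\pi(x)=1,\qquad\text{where }\ \pi(x):=\varphi(0)+\varphi(x)+\varphi(\omega x)+\varphi(\omega^2x)\in\mathbb F_2 .$$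
Also $\pi(0)=0$. Multiplication by $\omega$ permutes $W$, so modulo $2$
$$Z\equiv\sum_{x\in W}\pi(x)\equiv64\,\varphi(0)+3n_1=64\,\varphi(0)+48\equiv0 .$$
So $Z$ is even, a contradiction.

Hence all $T_P=0$, and by Step 1 every $A_P$ is a coset of an additive subgroup. With Sections 4 and 8 this proves Theorem 2. $\blacksquare$

## 11. The orders $q\le 32$ and $q=64$

**Proof of the Corollary.** By Korchmáros and Mazzocca, $q=2^h$ and $t\mid q$ with $1<t<q$. For $q=4,8,16,32$ the possible values of $t$ are $\{2\}$, $\{2,4\}$, $\{2,4,8\}$, $\{2,4,8,16\}$. All lie in $\{2,4,q/4,q/2\}$, so Theorem 2 applies and all these arcs are linear. For $q=64$ the values are $2,4,8,16,32$. Here $2,4$ and $16=q/4$, $32=q/2$ are covered by Theorem 2, and for $t=8$ Theorem 1 gives a nonlinear arc. Since $64/8=8$, this arc shows that neither $t=8$ nor $q/t=8$ can be added to Theorem 2. Theorem 1 with $r=3$ gives nonlinear arcs with $q/t=8$ for all $q=8^n$, $n\ge2$. $\blacksquare$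

## 12. The $\mathcal L$-fixator of the nonlinear arcs

**Proof of Proposition 3.** Let $S$ be the arc of Section 7, with $\mathbb F_{q_0}(\delta)=\mathbb F_q$, and let $\gamma\in P\Gamma L(3,q)$ stabilize $S$ and fix every line of $\mathcal L$.

**Step 1: $\gamma$ fixes every line through $N$.** $\gamma$ fixes $N$, and on slopes it acts as $m\mapsto(cm^\theta+d)/(em^\theta+f)$ with $cf\ne de$ and $\theta$ the field automorphism of $\gamma$. It fixes all slopes in $\mathbb F_{q_0}\cup\{\delta\}$. From $m=0$ we get $d=0$, so $c,f\ne0$; from $m=1$, $c=e+f$. Let $\theta$ act on $\mathbb F_{q_0}$ as $m\mapsto m^{2^k}$, $0\le k<r$. Then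
$$em^{2^k+1}+fm+(e+f)m^{2^k}=0\qquad\text{for all }m\in\mathbb F_{q_0}.$$
The degree is at most $2^{r-1}+1<q_0$, so this polynomial in $m$ is zero. If $k\ge1$, the exponents $2^k+1,1,2^k$ are distinct and the coefficient $f$ would be $0$, a contradiction. So $k=0$, the polynomial is $em^2+em$, and $e=0$, $c=f$. Thus $\gamma$ acts on slopes as $m\mapsto m^\theta$, with $\theta$ trivial on $\mathbb F_{q_0}$ and $\delta^\theta=\delta$. As $\mathbb F_{q_0}(\delta)=\mathbb F_q$, $\theta=1$. After scaling,
$$\gamma:(x,y,z)\mapsto(x,y,\lambda z+ax+by),\qquad\lambda\ne0 .$$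

**Step 2: the secant of slope $\delta$ puts $\lambda$ in $\mathbb F_{q_0}^*$.** For all $z\in\ker\kappa$ we have $\kappa(\lambda z+a+b\delta)=0$. With $z=0$ this gives $\kappa(a)+\mu(b)=0$. So the $\mathbb F_{q_0}$-linear functional $z\mapsto\kappa(\lambda z)$ vanishes on $\ker\kappa$. Hence it equals $c_0\kappa$ with $c_0\in\mathbb F_{q_0}$. Then $\mathrm{Tr}((\lambda+c_0)z)=0$ for all $z$, and $\lambda=c_0\in\mathbb F_{q_0}^*$.

**Step 3: the secants of slope $m\in\mathbb F_{q_0}$ determine the rest.** Let $z\in A_m$ and $x=\kappa(z)$. As $A_m$ is the preimage of a graph under a surjective map, $x$ takes every value in $\mathbb F_{q_0}$. Let $z^*=\lambda z+a+bm\in A_m$ and $c=\kappa(a)+m\kappa(b)$. Then $\kappa(z^*)=\lambda x+c$ and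
$$\mu(z^*)+m\kappa(z^*)=\lambda\bigl(\mu(z)+m\kappa(z)\bigr)+\mu(a)+m\bigl(\mu(b)+\kappa(a)\bigr)+m^2\kappa(b),$$
where the coefficient of $m$ is $0$ by Step 2. So, for all $x\in\mathbb F_{q_0}$,
$$\lambda(x^{\sigma+2}+m^\sigma)+\mu(a)+m^2\kappa(b)=(\lambda x+c)^{\sigma+2}+m^\sigma .$$
The right side is $\lambda^{\sigma+2}x^{\sigma+2}+\lambda^\sigma c^2x^\sigma+\lambda^2c^\sigma x^2+c^{\sigma+2}+m^\sigma$. The exponents $\sigma+2,\sigma,2,0$ are distinct and less than $q_0$, so we may compare coefficients.

* From $x^{\sigma+2}$: $\lambda^{\sigma+1}=1$. With $\sigma=2^i$, $i=\frac{r+1}2$, the number $\gcd(2^i+1,2^r-1)$ divides $\gcd(2^{2i}-1,2^r-1)=2^{\gcd(2i,r)}-1=2^{\gcd(r+1,r)}-1=1$. So $\lambda=1$.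
* From $x^\sigma$: $c^2=0$ for every $m\in\mathbb F_{q_0}$, so $\kappa(a)+m\kappa(b)=0$ for all these $m$, and $\kappa(a)=\kappa(b)=0$.
* From the constant term: $\mu(a)=0$. And $\kappa(a)+\mu(b)=0$ gives $\mu(b)=0$.

**Step 4: the converse and the group.** Let $\lambda=1$ and $a,b\in\ker\kappa\cap\ker\mu$. For $m\in\mathbb F_{q_0}$, both $\kappa$ and $\mu$ vanish at $a+bm$, so adding $a+bm$ maps $A_m$ to itself. Also $\kappa(a+b\delta)=\kappa(a)+\mu(b)=0$, so adding $a+b\delta$ maps $A_\delta$ to itself. So these maps stabilize $S$ and fix all lines through $N$. Different pairs $(a,b)$ give different collineations, and composition adds the pairs. The fixator is therefore isomorphic to $(\ker\kappa\cap\ker\mu)^2$, an elementary abelian $2$-group of order $(q/q_0^2)^2=q_0^{2(n-2)}$. It is trivial for $n=2$. $\blacksquare$
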